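# A manifold that acquires a $\mathcal Z$-compactification only after crossing with an interval

## 1. $\mathcal Z$-sets, $\mathcal Z$-compactifications, and the Hilbert cube

Throughout, $I=[0,1]$, and a compactum is a compact metrizable space.

**Definition (ANR).** A metrizable space $X$ is an *ANR* if, whenever it is embedded as a closed subset of a metrizable space, it is a retract of one of its neighborhoods there.

Manifolds (with or without boundary) and locally finite simplicial complexes are ANRs. The set $\{0\}\cup\{1/k:k\ge1\}$ is not: a retraction of a neighborhood in $\mathbb R$ would send small intervals around $0$ to single points, although each contains infinitely many of the points $1/k$. Every space we try to compactify is a locally compact, separable metric ANR.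

**Definition (Hilbert cube).** $Q=\prod_{i=1}^\infty[0,1]$ with the product topology.

It is compact, and $I\times Q\cong Q$ by shifting coordinates, so $M\times I\times Q\cong M\times Q$ for every $M$. A *Hilbert cube manifold* is a separable metrizable space locally homeomorphic to open subsets of $Q$; if $M$ is a finite-dimensional manifold, $M\times Q$ is an example.

**Definition ($\mathcal Z$-set).** A closed subset $Z$ of a compactum $\widehat X$ is a *$\mathcal Z$-set* if there is a homotopy $H:\widehat X\times I\to\widehat X$ with $H_0=\mathrm{id}$ and $H_t(\widehat X)\subset\widehat X\setminus Z$ for all $t>0$.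

The boundary of a compact manifold is a $\mathcal Z$-set: push inward along a collar. The point $\infty$ is not a $\mathcal Z$-set in the circle $\mathbb R\cup\{\infty\}$: then $H_1$ would map the circle into the contractible space $\mathbb R$, so $\mathrm{id}_{S^1}$ would be null-homotopic.

**Definition ($\mathcal Z$-compactification).** Let $X$ be a locally compact, separable metric ANR. A *$\mathcal Z$-compactification* of $X$ is a compactum $\widehat X$ containing $X$ as a dense open subset such that $\widehat X\setminus X$ is a $\mathcal Z$-set in $\widehat X$. If one exists, $X$ is *$\mathcal Z$-compactifiable*.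

The circle is not a $\mathcal Z$-compactification of $\mathbb R$, but $[-\infty,\infty]$ is. If $\widehat X$ is a $\mathcal Z$-compactification of $X$, then $\widehat X\times Q$ is one of $X\times Q$: use $H\times\mathrm{id}$. So $\mathcal Z$-compactifiability passes from $M$ to $M\times Q$.

In 1976 Chapman and Siebenmann gave criteria for a Hilbert cube manifold to admit a $\mathcal Z$-compactification. Does their characterization extend to finite-dimensional manifolds, which are separable, metrizable, and possibly have boundary? The abstract booklet of the "52nd Spring Topology and Dynamical Systems Conference" contains the problem in this form: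

> If $M^n$ is a finite-dimensional manifold and $M^n\times Q$ is $\mathcal Z$-compactifiable, is $M^n$ itself $\mathcal Z$-compactifiable?

## 2. Interiors, infinite genus, and dimension one

If $M$ is the interior of a compact manifold $N$, then $N$ is a $\mathcal Z$-compactification of $M$, and the answer is yes.

Next, a necessary condition. If $X$ is $\mathcal Z$-compactifiable with homotopy $H$, then $H_t(X)\subset X$ for all $t$, so $\mathrm{id}_X$ is homotopic in $X$ to $H_1|_X$, whose image lies in the compact set $H_1(\widehat X)\subset X$. Two consequences follow.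

First, $X$ has finitely many path components: each component contains the tracks of its points, so it meets $H_1(\widehat X)$, and the components are open. Second, if $X$ is a connected manifold, or such a manifold times $Q$, then $\pi_1(X)$ is finitely generated. Indeed, $H_1(\widehat X)$ lies in a connected set $C$ which is a finite complex, or a finite complex times $Q$, and up to a change of base point $\mathrm{id}_{\pi_1(X)}$ factors through $\pi_1(C)$. So for a surface $M$ of infinite genus, whose fundamental group is not finitely generated, neither $M$ nor $M\times Q$ is $\mathcal Z$-compactifiable, and $M$ is no counterexample.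

In dimension one the answer is yes. A connected 1-manifold is homeomorphic to $S^1$, $[0,1]$, $[0,1)$ or $(0,1)$, and adding the missing endpoints is a $\mathcal Z$-compactification. Finitely many components can be treated one by one. With infinitely many components $M\times Q$ is not $\mathcal Z$-compactifiable, by the first consequence.

## 3. The closure of a slice, and a sine curve

To prove that the answer is yes, one would first try this. Let $\widehat Y$ be a $\mathcal Z$-compactification of $M\times Q$ with homotopy $H$. Fix $q_0\in Q$ and let $\widehat M$ be the closure of $M\times\{q_0\}$ in $\widehat Y$. To push $\widehat M$ into $M$, apply $H_t$ to land in $M\times Q$, and then reset the $Q$-coordinate to $q_0$.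

The second move breaks continuity at $t=0$. If $z$ lies in the remainder and $H_t(z)=(m_t,q_t)\to z$, then $(m_t,q_0)\to z$ is needed; but the fibers $\{m\}\times Q$ need not become small in $\widehat Y$ as $m$ leaves every compact set.

Here is a case where this does happen. Let $M=[0,\infty)$, and let $g_s:[0,1]\to[0,1]$ be the piecewise linear homeomorphism fixing $0,1$ with $g_s(\frac12)=\frac12+\frac14\sin s$, linear on $[0,\frac12]$ and $[\frac12,1]$. Embed $M\times Q$ in $[0,\infty]\times Q$ by
$$(s,(q_1,q_2,\dots))\mapsto(s,(g_s(q_1),q_2,\dots)).$$
This is a homeomorphism onto $[0,\infty)\times Q$, so it makes $[0,\infty]\times Q$ a $\mathcal Z$-compactification of $M\times Q$. With $q_0=(\frac12,0,0,\dots)$, the closure of the slice is a closed topologist's sine curve with remainder an arc. No path in it leads from the remainder into $M$: after the last time in the remainder, the coordinate $s$ comes continuously down from $\infty$, so $\frac12+\frac14\sin s$ would oscillate and have no limit. But tracks of a homotopy as in the definition would be such paths. So this closure is not a $\mathcal Z$-compactification.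 Of course this $M$ has the better compactification $[0,\infty]$. For the manifold below nothing better exists.

## 4. The theorems, and what proper homotopy invariants cannot see

**Theorem 1.** For every $n\ge5$ there is a connected open $n$-manifold $M$ (without boundary), an open subset of $(S^1\times S^{n-1})\#(S^1\times S^{n-1})$ homotopy equivalent to $S^1\vee S^1$, such that

* (a) $M\times[0,1]$ is $\mathcal Z$-compactifiable; hence so are $M\times Q$ and all $M\times[0,1]^k$, $k\ge1$;
* (b) $M$ is not $\mathcal Z$-compactifiable.

So the answer is **no** for every $n\ge5$. No claim is made for $n\le4$.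

The construction takes as input a strictly increasing sequence of positive integers $p_1<p_2<\cdots$, for instance $p_i=i$. It also makes sense for a finite sequence.

**Theorem 2.** (i) If the construction of Section 6 is made with a set $S=\{p_1<p_2<\cdots\}$ of exponents, finite or infinite, the resulting $M_S$ always has $M_S\times[0,1]$ $\mathcal Z$-compactifiable, while $M_S$ is $\mathcal Z$-compactifiable if and only if $S$ is finite. (ii) For every $n\ge5$ there are also counterexamples with non-empty compact boundary.

Consequently the Chapman–Siebenmann characterization does not extend to finite-dimensional manifolds.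

Before starting, note which proofs of (b) are impossible. The projection $M\times I\to M$ is a proper homotopy equivalence, with inverse $x\mapsto(x,0)$. Suppose a property is invariant under proper homotopy equivalence and holds for every $\mathcal Z$-compactifiable manifold, boundary allowed. By (a), $M\times I$ has it; hence $M$ has it. So no such property excludes $M$, and in particular the inverse system of fundamental groups at infinity cannot do so by itself. The proof of (b) must use a feature that distinguishes $M$ from $M\times I$: duality in a manifold without boundary, combined with size control.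

## 5. Torsion with coefficients, regular neighborhoods, and $s$-cobordisms

Everything is PL unless stated otherwise. A subcomplex inclusion that is a homotopy equivalence is the inclusion of a strong deformation retract (homotopy extension); we use this freely.

**Torsion.** A finite, based, free, acyclic complex $C$ over $\mathbb ZG$ has a torsion in $Wh(G)=K_1(\mathbb ZG)/\{\pm g\}$. If $C$ lives in two adjacent degrees with invertible boundary matrix $A$, its torsion is $\pm[A]$. For example, boundary $-1:\mathbb ZG\to\mathbb ZG$ gives torsion $0$. A nonzero value: in $\mathbb Z[t]/(t^5-1)$ one checks $(t+t^4-1)(t^2+t^3-1)=1$, so $t+t^4-1$ is a unit. Sending $t\mapsto e^{2\pi i/5}$ and taking $|\det|$ gives a homomorphism $Wh(\mathbb Z/5)\to\mathbb R_{>0}$, whose value on this unit is $|2\cos72^\circ-1|\approx0.38\ne1$.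

Let $f:A\to B$ be a map of finite connected complexes and $\pi_1(B)\to G$ a homomorphism. If $C_*(\mathrm{Cyl}(f),A;\mathbb ZG)$ is acyclic, its torsion $\tau(f;\mathbb ZG)\in Wh(G)$ is defined. The standard facts are:

* (T1) $\tau(f;\mathbb ZG)$ depends only on the homotopy class of $f$ and is invariant under subdivision.
* (T2) $\tau(gf;\mathbb ZG)=\tau(g;\mathbb ZG)+\tau(f;\mathbb ZG)$, and if two of the three are defined, so is the third.
* (T3) For a subcomplex inclusion $A\subset B$, $\tau$ is the torsion of $C_*(B,A;\mathbb ZG)$.
* (T4) If $f$ is a simple homotopy equivalence (for example, the inclusion of a complex to which $B$ collapses), then $\tau(f;\mathbb ZG)=0$, as the image of $\tau(f)=0$ under $Wh(\pi_1B)\to Wh(G)$.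
* (T5) The dual of an acyclic based complex $C$ is acyclic, with torsion $\pm\overline{\tau(C)}$, where the bar is induced by $g\mapsto g^{-1}$.

**Fox derivatives.** For words, $\partial(uv)=\partial u+u\,\partial v$ and $\partial(u^{-1})=-u^{-1}\partial u$, where $\partial=\partial/\partial a$, $\partial a=1$, and $\partial$ of every other generator is $0$. For example $\partial(bab^{-1})=b$. In a presentation complex, the coefficient of the 1-cell $a$ in the boundary of the lifted 2-cell of a relator $r$ is $\partial r/\partial a$.

**Regular neighborhoods and general position.** A regular neighborhood $N$ of a compact polyhedron $P$ in the interior of a manifold is a compact codimension-zero submanifold which collapses to $P$, and $N\setminus P\cong\partial N\times[0,1)$. A map of a finite 2-complex into a manifold of dimension $n\ge5$ is homotopic to an embedding. Removing a compact polyhedron of codimension $\ge3$ from the interior of a manifold does not change $\pi_0$ or $\pi_1$.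

**The $s$-cobordism theorem rel boundary.** Let $\mathbf W$ be a compact manifold of dimension $\ge6$ whose boundary is the union of $\mathbf W_-$, $\mathbf W_+^0$ and a side $E_0\cong\partial\mathbf W_-\times[0,1]$ joining their boundaries. If $\mathbf W_-$ and $\mathbf W_+^0$ include into $\mathbf W$ by homotopy equivalences and $\tau(\mathbf W,\mathbf W_-)=0$, then $\mathbf W\cong\mathbf W_-\times[0,1]$ rel $\mathbf W_-\times0\cup\partial\mathbf W_-\times[0,1]$.

## 6. Letters that are commutators of their own conjugates, and the manifold $M$

Let $F=F(b,c)$ be free of rank 2 and $[x,y]=xyx^{-1}y^{-1}$. Put $G_0=F$ and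
$$G_l=\langle b,c,a_1,\dots,a_l\mid r_1,\dots,r_l\rangle,\qquad r_i=a_i^{-1}\,[\,b^{p_i}a_ib^{-p_i},\;c^{p_i}a_ic^{-p_i}\,].\tag{1}$$
So in $G_l$ each $a_i$ equals a commutator of two conjugates of itself. Let $\theta_{l+1}:G_{l+1}\to G_l$ be the epimorphism killing $a_{l+1}$. For example $G_1=\langle b,c,a\mid a=[b^{p}ab^{-p},c^{p}ac^{-p}]\rangle$ with $p=p_1$, and $\theta_1$ kills $a$.

**Step 1: complexes.** This step realizes the $\theta$'s by maps. Let $L_l$ be the presentation 2-complex of $G_l$, with one vertex, so $L_0=S^1\vee S^1$ and $L_l\subset L_{l+1}$. When $a_{l+1}$ is deleted from $r_{l+1}$, what remains is a freely trivial word. Hence there is a retraction $g_l:L_{l+1}\to L_l$ sending the 1-cell $a_{l+1}$ to the vertex, and it induces $\theta_{l+1}$ on $\pi_1$.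

**Step 2: nested neighborhoods.** This step places the complexes inside one another in a closed $n$-manifold. Let $n\ge5$. Let $N_0$ be the boundary connected sum of two copies of $S^1\times D^{n-1}$; it is a regular neighborhood of an embedded $j_0:L_0\to N_0$. Let $DN_0=N_0\cup_\partial K_0$ be its double, which is the orientable manifold $(S^1\times S^{n-1})\#(S^1\times S^{n-1})$. Given $N_l\subset DN_0$, a regular neighborhood of an embedding $j_l:L_l\to N_l$, choose by general position an embedding $j_{l+1}:L_{l+1}\to\operatorname{int}N_l$ homotopic in $N_l$ to $j_l\circ g_l$, and let $N_{l+1}\subset\operatorname{int}N_l$ be a regular neighborhood of its image. Put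
$$N_\infty=\bigcap N_l,\quad M=DN_0\setminus N_\infty,\quad K_l=DN_0\setminus\operatorname{int}N_l,\quad A_l=\partial N_l,\quad W_{l+1}=N_l\setminus\operatorname{int}N_{l+1}.$$
Then $K_l\subset\operatorname{int}K_{l+1}$, $M=\bigcup K_l$, $K_{l+1}=K_l\cup_{A_l}W_{l+1}$, and $\partial W_{l+1}=A_l\sqcup A_{l+1}$. We identify $\pi_1(N_l)=G_l$ through $j_l$. Since $j_{l+1}\simeq j_lg_l$ in $N_l$, the inclusion $N_{l+1}\subset N_l$ induces $\theta_{l+1}$.

For a finite exponent set with $k$ elements the construction stops at $l=k$, and we put $M_S=\operatorname{int}K_k$.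

The layers $W_{l+1}$ are products up to simple homotopy as seen from $A_l$, but not as seen from $A_{l+1}$:

**Lemma 1.** $A_l\hookrightarrow N_l$ and $W_{l+1}\hookrightarrow N_l$ are $\pi_1$-isomorphisms; $A_l\hookrightarrow W_{l+1}$ is a simple homotopy equivalence; and on $\pi_1$, $A_{l+1}\hookrightarrow W_{l+1}$ is $\theta_{l+1}:G_{l+1}\to G_l$ (up to inner automorphisms).

*Proof.* **Fundamental groups.** The purpose is to compute all $\pi_1$'s. The polyhedra $j_l(L_l)$ and $j_{l+1}(L_{l+1})$ have codimension $\ge n-2\ge3$ in $N_l$, so removing either changes neither $\pi_0$ nor $\pi_1$. Since $N_l\setminus j_l(L_l)\cong A_l\times[0,1)$, the map $A_l\to N_l$ is a $\pi_1$-isomorphism. Since $N_{l+1}\setminus j_{l+1}(L_{l+1})\cong A_{l+1}\times[0,1)$, we have $N_l\setminus j_{l+1}(L_{l+1})\simeq W_{l+1}$, and $W_{l+1}\to N_l$ is a $\pi_1$-isomorphism. Hence $A_l\to W_{l+1}$ is one too. In the square formed by $A_{l+1}\to W_{l+1}\to N_l$ and $A_{l+1}\to N_{l+1}\to N_l$, the maps $A_{l+1}\to N_{l+1}$ and $W_{l+1}\to N_l$ are $\pi_1$-isomorphisms and $N_{l+1}\to N_l$ is $\theta_{l+1}$; this is the last claim.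

**Torsion of $L_l\subset L_{l+1}$.** The purpose is to see that, over $\Lambda=\mathbb Z[G_l]$, adding $a_{l+1}$ and $r_{l+1}$ is invisible. Use coefficients via $\theta_{l+1}$. The complex $C_*(L_{l+1},L_l;\Lambda)$ is $\Lambda\to\Lambda$ in degrees $2,1$, given by the image of $\partial r_{l+1}/\partial a_{l+1}$. Write $a=a_{l+1}$, and $x,y$ for the two conjugates in the commutator. Then
$$\frac{\partial r_{l+1}}{\partial a}=-a^{-1}+a^{-1}\bigl(\partial x+x\,\partial y-xyx^{-1}\partial x-[x,y]\,\partial y\bigr).$$
Under $\theta_{l+1}$ we have $a,x,y\mapsto1$, so the image is $-1+(\partial x+\partial y-\partial x-\partial y)=-1$. Hence $\tau(L_l\subset L_{l+1};\Lambda)$ is defined and is $0$.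

**Torsion of $(W_{l+1},A_{l+1})$.** The purpose is to transfer this to the manifolds. The composite
$$L_l\subset L_{l+1}\xrightarrow{\,j_{l+1}\,}N_{l+1}\subset N_l$$
is homotopic to $j_lg_l|_{L_l}=j_l$. Both $j_l:L_l\to N_l$ and $j_{l+1}:L_{l+1}\to N_{l+1}$ are simple homotopy equivalences, because the targets collapse to the images, so by (T4) they have torsion $0$ over $\Lambda$. By (T1) and (T2), $\tau(N_{l+1}\subset N_l;\Lambda)$ is defined and equals $0$. By excision of cells, $C_*(W_{l+1},A_{l+1};\Lambda)$ is acyclic with zero torsion.

**Turning the layer around.** The purpose is to pass from $A_{l+1}$ to $A_l$ by duality (cf. Milnor, *Whitehead torsion*, §10). Triangulate $W=W_{l+1}$ with $A_{l+1}$ a full subcomplex. For a simplex $\xi$ let $D(\xi)$ be its dual cell, the union of the simplices $\xi_0<\xi_1<\cdots$ of the barycentric subdivision with $\xi\le\xi_0$; it is a cell of dimension $n-\dim\xi$. If $\xi\subset A_l$, let $D_\partial(\xi)$ be the dual cell of $\xi$ in $A_l$. Consider the cells $D(\xi)$ with $\xi\not\subset A_{l+1}$, together with the cells $D_\partial(\xi)$ with $\xi\subset A_l$. The boundary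 of $D(\xi)$ consists of the $D(\zeta)$ with $\zeta>\xi$, none of which lies in $A_{l+1}$, and of $D_\partial(\xi)$ if $\xi\subset A_l$. So these cells form a cell complex $W'$.

As a set, $W'$ is the complement of the open simplicial neighborhood of $A_{l+1}$ in the barycentric subdivision. Since $A_{l+1}$ is full, this neighborhood is a regular neighborhood of the boundary component $A_{l+1}$, that is, a collar. It is disjoint from $A_l$: in a chain $\xi_0<\xi_1<\cdots$ the simplices lying in $A_l$ form an initial segment, and likewise those in $A_{l+1}$; if both segments were non-empty, $\xi_0$ would lie in both. So $(W,A_l)\cong(W',A_l)$.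

The cells of $W'$ not in $A_l$ are the $D(\xi)$ with $\xi\not\subset A_{l+1}$, and the incidence of $D(\xi)$ with $D(\zeta)$ is, up to a sign depending only on dimension, that of $\zeta$ with $\xi$ ($W$ is orientable). Hence the based complex $C_*(W',A_l;\Lambda)$ is the dual of $C_*(W,A_{l+1};\Lambda)$. By (T5) it is acyclic with torsion $\pm\overline{0}=0$. So $H_*(W,A_l;\Lambda)=0$; as $\pi_1(A_l)\to\pi_1(W)=G_l$ is an isomorphism, this is the homology of the pair of universal covers, so $A_l\to W$ is a homotopy equivalence, and its torsion in $Wh(G_l)$ is $0$. $\square$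

**Lemma 2.**

1. $K_0\hookrightarrow M$ is a homotopy equivalence. Hence, if $K\cong S^1\vee S^1$ is a spine of the handlebody $K_0$ (the copy of $j_0(L_0)$), then $K\hookrightarrow M$ is a homotopy equivalence, and there is a homotopy $\kappa:M\times I\to M$ with $\kappa_0=\mathrm{id}$, $\kappa_1(M)\subset K$.
2. $M\hookrightarrow DN_0\hookleftarrow N_0$ are $\pi_1$-isomorphisms; so $\pi_1(M)\cong F$.
3. $M\setminus K_l$ is connected with $\pi_1(M\setminus K_l)\cong\pi_1(N_l)=G_l$. The inclusion $M\setminus K_{l+1}\subset M\setminus K_l$ induces $\theta_{l+1}$, and $M\setminus K_l\subset M$ induces the projection $G_l\to F$ killing all $a_i$ (all up to inner automorphisms).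

*Proof.* (1) By Lemma 1, $A_l$ is a strong deformation retract of $W_{l+1}$. Extending by the identity, $K_l$ is a strong deformation retract of $K_{l+1}=K_l\cup_{A_l}W_{l+1}$. So $K_0\to K_l$ is a homotopy equivalence for all $l$. A compact subset of $M$ lies in some $K_l$, so $K_0\to M$ is an isomorphism on all homotopy groups, hence a homotopy equivalence by Whitehead's theorem. Then so is $K\to K_0\to M$, and since $K$ is a subpolyhedron of $M$, it is a strong deformation retract; this gives $\kappa$.

(2) $N_0$ has one 0-handle and two 1-handles. Turning the handles of one half upside down, $DN_0$ arises from the other half by attaching handles of index $n-1$ and $n$, both $\ge3$. So $K_0\to DN_0$ and $N_0\to DN_0$ are $\pi_1$-isomorphisms; with (1), so is $M\to DN_0$.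

(3) By Lemma 1, $A_l\to W_{l+1}\cup\dots\cup W_m$ is a homotopy equivalence for all $m>l$. As in (1), $A_l\to\bigcup_mW_m=N_l\setminus N_\infty$ (union over $m>l$) is one too. Now $M\setminus K_l=(N_l\setminus N_\infty)\setminus A_l$, and a collar of $A_l$ shows $M\setminus K_l\simeq N_l\setminus N_\infty$. Since $A_l\to N_l$ is a $\pi_1$-isomorphism, $N_l\setminus N_\infty\to N_l$ is one, and so is $M\setminus K_l\to N_l$. The remaining statements follow by comparing with $N_{l+1}\subset N_l\subset\dots\subset N_0\subset DN_0$ and using (2). $\square$

By (1), $M$ is connected and homotopy equivalent to $S^1\vee S^1$.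

## 7. The layers become products after crossing with $I$

The layer $W_{l+1}$ is not an $h$-cobordism: $A_{l+1}\to W_{l+1}$ induces $\theta_{l+1}$, which has non-trivial kernel (Section 9 shows $a_{l+1}\ne1$ in $G_{l+1}$). Crossing with $I$ replaces the bad end $A_{l+1}$ by two copies of $W_{l+1}$ joined by $A_{l+1}\times I$, and this has the right fundamental group because $\theta_{l+1}$ is onto.

**Lemma 3.** There is a homeomorphism $W_{l+1}\times I\cong(A_l\times I)\times[0,1]$ taking each $x\in A_l\times I$ to $(x,0)$.

*Proof.* Let $\mathbf W=W_{l+1}\times I$, $\mathbf W_-=A_l\times I$, $\mathbf W_+=W_{l+1}\times\{0,1\}\cup A_{l+1}\times I$. Then $\partial\mathbf W=\mathbf W_-\cup\mathbf W_+$ and $\mathbf W_-\cap\mathbf W_+=\partial\mathbf W_-=\partial\mathbf W_+=A_l\times\{0,1\}$.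

**The end $\mathbf W_-$.** By Lemma 1, $\mathbf W_-\to\mathbf W$ is a simple homotopy equivalence.

**The end $\mathbf W_+$.** We show that $\mathbf W_+\to\mathbf W$ is a homotopy equivalence. By van Kampen, $\pi_1(\mathbf W_+)$ is the pushout of two copies of $\theta_{l+1}:G_{l+1}\to G_l$. An element $\theta_{l+1}(g)$ of the second copy of $G_l$ equals $\theta_{l+1}(g)$ in the first copy, and $\theta_{l+1}$ is onto; so $\pi_1(W_{l+1}\times0)\to\pi_1(\mathbf W_+)$ is onto. Its composite with $\pi_1(\mathbf W_+)\to\pi_1(\mathbf W)$ is an isomorphism, so it is also injective, and $\mathbf W_+\to\mathbf W$ is a $\pi_1$-isomorphism. By Poincaré–Lefschetz duality, $H_*(\mathbf W,\mathbf W_+;\Lambda)\cong H^{n+1-*}(\mathbf W,\mathbf W_-;\Lambda)=0$. So $\mathbf W_+\to\mathbf W$ is a homotopy equivalence.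

**Applying the $s$-cobordism theorem.** Let $E_0\cong\partial\mathbf W_-\times[0,1]$ be a collar of $\partial\mathbf W_+=\partial\mathbf W_-$ in $\mathbf W_+$, and $\mathbf W_+^0$ the closure of its complement in $\mathbf W_+$; then $\mathbf W_+^0\subset\mathbf W_+$ is a homotopy equivalence. So $\mathbf W$ is an $h$-cobordism from $\mathbf W_-$ to $\mathbf W_+^0$ with product side $E_0$, of dimension $n+1\ge6$, with $\tau(\mathbf W,\mathbf W_-)=0$. The $s$-cobordism theorem rel boundary gives the homeomorphism. $\square$

*Proof of Theorem 1(a).* **Retractions.** We first build collapses between the compact pieces. Put $X_l=K_l\times I$, so $X_l=X_{l-1}\cup(W_l\times I)$, the pieces meeting in $A_{l-1}\times I$. Use the coordinates $(y,u)\in(A_{l-1}\times I)\times[0,1]$ of Lemma 3 on $W_l\times I$. Let $\rho_l:X_l\to X_{l-1}$ be the identity on $X_{l-1}$ and $(y,u)\mapsto y$ on $W_l\times I$. Let $h^l_s:X_l\to X_l$ be the identity on $X_{l-1}$ and $(y,u)\mapsto(y,(1-s)u)$ on $W_l\times I$. Then $h^l_0=\mathrm{id}$, $h^l_1=\rho_l$, and $\rho_lh^l_s=\rho_l$.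

**The compactum.** The purpose is to define $\widehat X$ and find $M\times I$ inside it. Let $\widehat X=\varprojlim(X_l,\rho_l)$, a compactum, with projections $q_l:\widehat X\to X_l$. Let
$$\iota_l:X_l\to\widehat X,\qquad\iota_l(x)=(\dots,\rho_l(x),x,x,x,\dots),$$
with $x$ in all coordinates from the $l$-th on. Since $\rho_{l+1}$ is the identity on $X_l$, this lies in $\widehat X$ and $\iota_{l+1}|_{X_l}=\iota_l$. As $q_l\iota_l=\mathrm{id}$, the $\iota_l$ define an injection $\iota:M\times I\to\widehat X$.

Let $O_l=q_l^{-1}(X_l\setminus A_l\times I)$, an open set. If $z\in O_l$, then $\rho_{l+1}(z_{l+1})=z_l\notin A_l\times I$; since $\rho_{l+1}$ maps $W_{l+1}\times I$ to $A_l\times I$, we get $z_{l+1}\in X_l$, so $z_{l+1}=z_l$. This point is not in $A_{l+1}\times I$ either, because $K_l\subset\operatorname{int}K_{l+1}$, and by induction $z_k=z_l$ for all $k\ge l$. So $q_l$ restricts to a homeomorphism $O_l\to X_l\setminus A_l\times I$ with inverse $\iota_l$. The sets $X_l\setminus A_l\times I$ are open in $M\times I$ and cover it. So $\iota$ is a homeomorphism onto the open set $\bigcup O_l$.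

**The homotopy.** The purpose is to push $\widehat X$ into $\iota(M\times I)$. Let $H_0=\mathrm{id}$ and, for $t\in[2^{-l},2^{-l+1}]$, $l\ge1$, let $H_t=\iota_l\circ h^l_{s(t)}\circ q_l$ with $s$ linear from $0$ to $1$. At $t=2^{-l}$ the $l$-th formula gives $\iota_lq_l$, and the $(l+1)$-st gives $\iota_{l+1}\rho_{l+1}q_{l+1}=\iota_{l+1}q_l=\iota_lq_l$, so they agree. If $0<t\le2^{-m}$, then $t\in[2^{-l},2^{-l+1}]$ for some $l\ge m+1$, and
$$q_mH_t=\rho_{m+1}\cdots\rho_lh^l_sq_l=\rho_{m+1}\cdots\rho_lq_l=q_m.$$
So every coordinate of $H$ is continuous at $t=0$, and $H$ is continuous. For $t>0$, $H_t(\widehat X)\subset\iota(M\times I)$; letting $t\to0$, $\iota(M\times I)$ is dense. So $\widehat X$ is a $\mathcal Z$-compactification of $M\times I$.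

For $k\ge0$ or $k=\infty$, $\widehat X\times I^k$ with $H\times\mathrm{id}$ is a $\mathcal Z$-compactification of $M\times I\times I^k$; for $k=\infty$ this is $M\times Q$. $\square$

## 8. Perfect kernels: what fails without control

We turn to (b), beginning with the objects in which the contradiction will appear. Let $\widetilde M\to M$ be the universal cover, with deck group identified with $F$ as in Lemma 2. Let $\widetilde K_l$ be the preimage of $K_l$ and $Y_l=\widetilde M\setminus\widetilde K_l$. By Lemma 2(3), $\pi_1(M\setminus K_l)=G_l\to F$ is onto, so $Y_l$ is connected; it is the regular cover of $M\setminus K_l$ with group $F$, and $\pi_1(Y_l)=\ker(G_l\to F)$. Write $P_i=\ker(G_i\to F)=\pi_1(Y_i)$.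

A natural plan: from a $\mathcal Z$-compactification, duality should show that loops of $Y_{l'}$ (with $l'$ large) bound homologically in $Y_l$; so a loop near infinity is a product of commutators of loops near infinity, these are products of commutators again, and so on. One hopes that infinitely deep commutators must be trivial. But this information is worthless as it stands. The group $\ker(G_l\to F)$ is generated by the $G_l$-conjugates of the $a_k$, and by (1) each of these is a commutator of elements of the kernel. So $\ker(G_l\to F)$ is perfect, and *every* loop of $Y_l$ is null-homologous in $Y_l$, for any reason or none. Also, $a_i$ is an infinitely deep commutator and will turn out to be non-trivial.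

There is one difference to exploit. In $a_i=[b^{p_i}a_ib^{-p_i},c^{p_i}a_ic^{-p_i}]$ the two entries are translates of $a_i$ over a long distance, of order $p_i$. A $\mathcal Z$-compactification will yield commutators of loops only a *bounded* distance away, with a bound independent of $i$. We need a quantity that registers distance; it comes from an action of $G_i$ on matrices.

## 9. The gap of a unitriangular matrix

**The group $U$.** The purpose is to define a size for which commutators add. Let $\mathcal I$ be the $\mathbb F_2$-span (finite sums) of symbols $e_{ij}$ with $i<j$ in $\mathbb R$, multiplied by $e_{ij}e_{kl}=\delta_{jk}e_{il}$. Each $x\in\mathcal I$ involves finitely many indices, so it is a strictly upper triangular finite matrix and is nilpotent. Hence $U=\{1+x:x\in\mathcal I\}$ is a group. For finite $\Omega\subset\mathbb R$ let $U_\Omega$ be the finite subgroup with indices in $\Omega$.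

**Definition (gap).** For $1\ne u\in U$, $\operatorname{gap}(u)=\min\{j-i:u_{ij}\ne0,\ i<j\}>0$; and $\operatorname{gap}(1)=\infty$.

For example $\operatorname{gap}(1+e_{0,1/2})=\operatorname{gap}(1+e_{1/2,1})=\frac12$. If $u\in U_\Omega$ and $u\ne1$, then $\operatorname{gap}(u)\le\operatorname{diam}\Omega$.

Let $\mathcal I_\delta=\operatorname{span}\{e_{ij}:j-i\ge\delta\}$. From $l-i=(l-j)+(j-i)$ we get $\mathcal I_\delta\mathcal I_{\delta'}\subset\mathcal I_{\delta+\delta'}$ and $\mathcal I\mathcal I_\delta,\ \mathcal I_\delta\mathcal I\subset\mathcal I_\delta$. Therefore $U_\delta=1+\mathcal I_\delta=\{\operatorname{gap}\ge\delta\}$ is closed under products and inverses, and it is normal, since $(1+y)(1+x)(1+y)^{-1}=1+(1+y)x(1+y)^{-1}$. If $u=1+x$ and $v=1+y$, then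
$$[u,v]=uv(vu)^{-1}=1+(uv-vu)(vu)^{-1}=1+(xy-yx)(vu)^{-1},$$
so $[U_\delta,U_{\delta'}]\subset U_{\delta+\delta'}$. Altogether, gap is invariant under conjugation in $U$, and
$$\operatorname{gap}(uv)\ge\min(\operatorname{gap}u,\operatorname{gap}v),\qquad\operatorname{gap}[u,v]\ge\operatorname{gap}u+\operatorname{gap}v.\tag{2}$$
In the example, $xy=e_{01}$, $yx=0$, and $e_{01}(vu)^{-1}=e_{01}$ because every index in $vu$ lies in $\{0,\frac12,1\}$ and no symbol $e_{1j}$ occurs. So
$$[1+e_{0,1/2},\,1+e_{1/2,1}]=1+e_{01},\tag{3}$$
with gap $1=\frac12+\frac12$.

**Scaling.** The group $\mathrm{Aff}^+(\mathbb R)$ acts on $U$ by $h\cdot e_{ij}=e_{h(i)h(j)}$, and $\operatorname{gap}(h\cdot u)=\mathrm{slope}(h)\operatorname{gap}(u)$. In $U\rtimes\mathrm{Aff}^+(\mathbb R)$ we have $huh^{-1}=h\cdot u$.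

**The representation.** The purpose is to detect $a_i$ and attach scales to elements of $F$. Fix $i$ and write $p=p_i$. Define $\Phi:G_i\to U\rtimes\mathrm{Aff}^+(\mathbb R)$ by
$$b\mapsto(x\mapsto2^{-1/p}x),\quad c\mapsto(x\mapsto1-2^{-1/p}(1-x)),\quad a_i\mapsto1+e_{01},\quad a_k\mapsto1\ (k<i).$$
The relators $r_k$ with $k<i$ go to $1$. Further, $b^p$ acts by $x\mapsto x/2$ and $c^p$ by $x\mapsto(1+x)/2$, so $b^pa_ib^{-p}\mapsto1+e_{0,1/2}$ and $c^pa_ic^{-p}\mapsto1+e_{1/2,1}$. By (3), $r_i\mapsto1$. So $\Phi$ is a homomorphism.

Its affine part factors through $G_i\to F$, with slope $\lambda(g)=2^{-\chi(g)/p}$, where $\chi:F\to\mathbb Z$ is the homomorphism with $\chi(b)=\chi(c)=1$. So $\Phi$ restricts to $\varphi:P_i\to U$, and $\varphi(a_i)=1+e_{01}\ne1$. In particular $a_i\ne1$ in $G_i$.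

**Gaps of loops.** The purpose is to measure loops in $Y_i$. Identify $\pi_1(M\setminus K_i)\cong G_i$, within its class modulo inner automorphisms, so that the induced map to the deck group is exactly $G_i\to F$; this is possible because $G_i\to F$ is onto, so an inner automorphism of $F$ lifts to one of $G_i$. If the base point is moved, we transport the identification along a path in $Y_i$; this keeps the conjugacy class in $P_i$ of each free loop in $Y_i$. For a free loop $\gamma$ in $Y_i$ let $\operatorname{gap}(\gamma)$ be the gap of $\varphi$ of its conjugacy class in $\pi_1(Y_i)=P_i$. It is well defined by conjugation invariance.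

If $\gamma$ is based at $\widetilde q\in Y_i$ with class $w\in P_i$, then for $g\in F$ the loop $g\gamma$ is based at $g\widetilde q$. A path from $\widetilde q$ to $g\widetilde q$ projects to a loop representing some lift $\tilde g\in G_i$ of $g$, so $g\gamma$ has class $\tilde gw\tilde g^{-1}$. Write $\Phi(\tilde g)=uh$ with $u\in U$ and $h\in\mathrm{Aff}^+(\mathbb R)$. Then $\varphi(\tilde gw\tilde g^{-1})=u(h\cdot\varphi(w))u^{-1}$, so
$$\operatorname{gap}(g\gamma)=\lambda(g)\operatorname{gap}(\gamma).\tag{4}$$

**Where the uncontrolled plan stops.** By (2), commutators double the gap. If loops in $Y_{l'}$ are products of commutators of loops in $Y_l$, the infimum of gaps over $Y_{l'}$ is at least twice that over $Y_l$. But for every $l\ge i$ the infimum over all loops in $Y_l$ is $0$: the element $a_i\in\ker(G_l\to F)=\pi_1(Y_l)$ maps to a conjugate of $a_i$ in $P_i$, so it has finite gap, and by (4) its translates by $b^k$ have gaps tending to $0$. Doubling yields $0\ge2\cdot0$. The remedy is to take infima over loops in a bounded region of $\widetilde M$, and to know how far the commutator entries can stray. A displacement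 by distance $D$ can shrink gaps by at most about $2^{-C_0D/p}$, so doubling wins if $D$ is small compared with $p$.

## 10. A compactification gives control over a tree

Suppose from now on that $\widehat M$ is a $\mathcal Z$-compactification of $M$, with homotopy $H$.

**The contraction to $K$.** The purpose is to push $\widehat M$ to the graph $K$. Define $\widehat E:\widehat M\times I\to\widehat M$ by $\widehat E_t=H_{2t}$ for $t\le\frac12$ and $\widehat E_t=\kappa_{2t-1}\circ H_1$ for $t\ge\frac12$, with $\kappa$ from Lemma 2. Let $f=\widehat E_1:\widehat M\to K\subset M$. Since $H_t(M)\subset M$, $\widehat E$ restricts to $E:M\times I\to M$ with $E_0=\mathrm{id}$ and $E_1=f|_M$. Lift $E$ to $\widetilde E:\widetilde M\times I\to\widetilde M$ with $\widetilde E_0=\mathrm{id}$; by uniqueness of lifts it is $F$-equivariant.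

**The tree.** Let $T\subset\widetilde M$ be the preimage of $K$. Since $K\to M$ is a $\pi_1$-isomorphism, $T$ is the universal cover of $K$, a tree. Give it the metric $d$ with unit edges. Its vertex set is $Fv_0$, and $d(v_0,gv_0)$ is the word length of $g$ in some basis of $F$. Let $C_0\ge1$ bound $|\chi|$ on that basis; then
$$|\chi(g)|\le C_0\,d(v_0,gv_0)\qquad(g\in F),\tag{5}$$
and $C_0$ does not depend on $i$. Let $\rho=\widetilde E_1:\widetilde M\to T$, an equivariant lift of $f|_M$.

**Bounded control.** The purpose is to show that $\widetilde E$ moves points a bounded distance, measured by $\rho$. *There is a constant $\mu>0$ such that*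
$$d(\rho(\widetilde E_tx),\rho(x))\le\mu\quad(x\in\widetilde M,\ t\in I),\qquad d(y,\rho(y))\le\mu\quad(y\in T).\tag{6}$$
For the first bound, let $\bar x\in M$ be the image of $x$. The path $t\mapsto\rho(\widetilde E_tx)$ lifts $t\mapsto f(\widehat E_t(\bar x))$. The map $f\circ\widehat E$ is continuous on the compact space $\widehat M\times I$, hence uniformly continuous. So there is $k$, independent of $x$, such that each of the $k$ subpaths over intervals of length $1/k$ has image of diameter $<\frac14$ in $K$, whose circles have length $1$. Such a subpath lies in the ball of radius $\frac14$ about its initial point; this ball is evenly covered and lifts isometrically to balls of $T$. So each lifted subpath has displacement at most $\frac14$, and the total is at most $k$. This is where compactness of $\widehat M$ enters: $M$ alone is not compact, and the bound over all of $M$ comes from extending $f\circ E$ to $\widehat M$. For the second bound, $y\mapsto d(y,\rho(y))$ is continuous and $F$-invariant on $T$, and $T/F=K$ is compact.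

The constant $\mu$ depends only on $\widehat M,H,\kappa$. **Now fix $i$ with $p=p_i>2\mu C_0$**, and $\Phi,\varphi$ for this $i$. This is possible because the $p_i$ are unbounded.

**Bounded regions.** Let $B(v,r)\subset T$ be the open $r$-ball about a vertex $v$ and $\bar B(v,r)$ the closed one. Put $V(v,r)=\rho^{-1}(B(v,r))$ and $Y_l(v,r)=Y_l\cap V(v,r)$. Write $B(r),V(r),Y_l(r)$ for $v=v_0$; by equivariance, statements for $v_0$ hold for all vertices. For each $l$ choose $\sigma(l)>l$ with $E(K_l\times I)\subset K_{\sigma(l)}$, possible since $K_l\times I$ is compact. Finally, each $\widetilde K_l\cap\rho^{-1}(\bar B(v,R))$ is compact: there is a compact $D$ with $FD=\widetilde K_l$, and $\rho(gD)=g\rho(D)$ meets $\bar B(v,R)$ for finitely many $g$ only, because $F$ acts properly on the locally finite tree $T$.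

## 11. Duality over the tree

**Lemma 4.** For $q\le n-2$ and all $r>0$ the inclusion-induced map
$$H_q(V(r),Y_{\sigma(l)}(r))\to H_q(V(r+\mu),Y_l(r+\mu))$$
is zero.

*Proof.* **Compact pairs.** The purpose is to express both groups by complements of compact sets. Take $R>r+\mu$ and let
$$\begin{aligned}\mathsf K&=\widetilde K_l\cap\rho^{-1}(\bar B(R)),&\mathsf L&=\widetilde K_l\cap\rho^{-1}(\bar B(R)\setminus B(r+\mu)),\\ \mathsf K'&=\widetilde K_{\sigma(l)}\cap\rho^{-1}(\bar B(R+\mu)),&\mathsf L'&=\widetilde K_{\sigma(l)}\cap\rho^{-1}(\bar B(R+\mu)\setminus B(r)).\end{aligned}$$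
These are compact pairs with $(\mathsf K,\mathsf L)\subset(\mathsf K',\mathsf L')$.

Excision gives $H_q(V(r),Y_{\sigma(l)}(r))\cong H_q(\widetilde M\setminus\mathsf L',\widetilde M\setminus\mathsf K')$. Indeed $V(r)\cap\mathsf L'=\emptyset$ and $V(r)\setminus\mathsf K'=Y_{\sigma(l)}(r)$. The excised set $(\widetilde M\setminus\mathsf L')\setminus V(r)$ is closed in $\widetilde M\setminus\mathsf L'$ and contained in the open set $\widetilde M\setminus\mathsf K'$, since a point of $\mathsf K'$ outside $V(r)$ lies in $\mathsf L'$. In the same way, with $r+\mu<R$, $H_q(V(r+\mu),Y_l(r+\mu))\cong H_q(\widetilde M\setminus\mathsf L,\widetilde M\setminus\mathsf K)$.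

**Duality.** The purpose is to turn the map into a restriction in cohomology. The manifold $\widetilde M$ is simply connected, so orientable, and has no boundary. Poincaré–Lefschetz duality for compact pairs, $\check H^{n-q}(\mathsf K,\mathsf L)\cong H_q(\widetilde M\setminus\mathsf L,\widetilde M\setminus\mathsf K)$ (Dold, *Lectures on Algebraic Topology*, VIII.7.2), is natural for inclusions. So our map is identified with the restriction $\check H^{n-q}(\mathsf K',\mathsf L')\to\check H^{n-q}(\mathsf K,\mathsf L)$.

**Factoring through the tree.** The purpose is to see that this restriction is zero. By the choice of $\sigma(l)$, $\widetilde E(\widetilde K_l\times I)\subset\widetilde K_{\sigma(l)}$. By (6), if $\rho(x)\in\bar B(R)$ then $\rho(\widetilde E_tx)\in\bar B(R+\mu)$, and if $\rho(x)\notin B(r+\mu)$ then $\rho(\widetilde E_tx)\notin B(r)$. So $\widetilde E$ maps $\mathsf K\times I$ to $\mathsf K'$ and $\mathsf L\times I$ to $\mathsf L'$. Hence the inclusion $(\mathsf K,\mathsf L)\to(\mathsf K',\mathsf L')$ is homotopic, as a map of pairs, to $\widetilde E_1=\rho$, which factors through the compact pair $(\mathsf K'\cap T,\mathsf L'\cap T)$.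 The compact set $\mathsf K'\cap T$ has covering dimension $\le1$, so it has arbitrarily fine finite open covers with nerves of dimension $\le1$. Relative Čech cohomology is the direct limit of the cohomology of the nerve pairs, so for this pair it vanishes in degrees $\ge2$, in particular in degree $n-q$. $\square$

The duality step used that $M$ has no boundary. It is not available for $M\times I$, as must be the case by (a).

**Lemma 5.**

1. Every loop in $V(r)$ is null-homotopic in $V(r+\mu)$.
2. Every loop in $Y_{\sigma(l)}(r)$ is null-homologous in $Y_l(r+2\mu)$.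
3. Any two points of $Y_{\sigma(l)}(r)$ are joined by a path in $Y_l(r+2\mu)$.

*Proof.* By the second bound in (6), $B(r)\subset V(r+\mu)$. By the first, $\widetilde E(V(r)\times I)\subset V(r+\mu)$.

(1) Via $\widetilde E$ a loop $\gamma$ in $V(r)$ is freely homotopic in $V(r+\mu)$ to $\rho\circ\gamma\subset B(r)$, and the ball $B(r)$ of the tree is contractible.

(2) By (1), $[\gamma]\in H_1(Y_{\sigma(l)}(r+\mu))$ goes to zero in $H_1(V(r+\mu))$, so it is the boundary of a class in $H_2(V(r+\mu),Y_{\sigma(l)}(r+\mu))$. By Lemma 4, applied with $q=2\le n-2$ and $r+\mu$ in place of $r$, this class dies in $H_2(V(r+2\mu),Y_l(r+2\mu))$. By naturality of the boundary map, $[\gamma]=0$ in $H_1(Y_l(r+2\mu))$.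

(3) Points $x,y$ are joined in $V(r+\mu)$ by the track of $x$ under $\widetilde E$ to $\rho(x)$, a path in $B(r)$ to $\rho(y)$, and the reverse track of $y$. This path defines a class in $H_1(V(r+\mu),Y_{\sigma(l)}(r+\mu))$ with boundary $y-x$. By Lemma 4 with $q=1$ it dies in $H_1(V(r+2\mu),Y_l(r+2\mu))$, so $y-x=0$ in $H_0(Y_l(r+2\mu))$. $\square$

## 12. Doubling beats shrinking

For $l\ge i$ put $\operatorname{gap}_l(r)=\inf\{\operatorname{gap}(\gamma):\gamma\text{ a loop in }Y_l(r)\}$. By Lemma 5(2) a loop in $Y_{\sigma(l)}(r)$ is, in the fundamental group of its path component of $Y_l(r+2\mu)$, a product of commutators of loops in $Y_l(r+2\mu)$. By (2),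
$$\operatorname{gap}_{\sigma(l)}(r)\ \ge\ 2\operatorname{gap}_l(r+2\mu)\qquad(l\ge i).\tag{7}$$
To iterate this we need a lower bound showing that $\operatorname{gap}_l(R)$ decays slowly with $R$, and to conclude we need an upper bound on finite gaps.

**Lemma 6.** Let $l>i$. (A) There is $C>0$ with $\operatorname{gap}_l(R)\ge C\,2^{-C_0R/p}$ for all $R>0$. (B) For each $R$ there is $\Delta_R<\infty$ such that every loop $\gamma$ in $Y_l(R)$ has $\operatorname{gap}(\gamma)\le\Delta_R$ or $\operatorname{gap}(\gamma)=\infty$.

*Proof.* **Pushing loops into a cocompact complex.** The purpose is to represent all loops by edge loops using finitely many kinds of edges. The set $\widehat M\setminus\operatorname{int}K_l$ is compact and contained in the open set $\widehat M\setminus K_i$. So there is $t_0\in(0,1]$ with $H_t(\widehat M\setminus\operatorname{int}K_l)\subset\widehat M\setminus K_i$ for $t\le t_0$. Thus every loop in $M\setminus K_l$ is homotopic in $M\setminus K_i$, via $H_t$ with $t\le t_0$, to a loop in the compact set $H_{t_0}(\widehat M\setminus\operatorname{int}K_l)\subset M\setminus K_i$. Let $\Sigma$ be a finite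 connected subcomplex of a triangulation of $M\setminus K_i$ containing this compact set, and $\widetilde\Sigma\subset Y_i$ its preimage. Since $H_t|_M=E_{t/2}$, (6) shows that a loop $\gamma$ in $Y_l(R)$ is homotopic in $Y_i$ to a loop in $\widetilde\Sigma\cap V(R+\mu)$.

By simplicial approximation the latter is homotopic in $\widetilde\Sigma$ to an edge loop each of whose vertices belongs to a simplex that meets the loop. The diameters of the sets $\rho(\text{simplex})$ are bounded, as there are finitely many $F$-orbits of simplices in $\widetilde\Sigma$. So the vertices lie in $V(R+\mu_2)$ with $\mu_2$ independent of $\gamma$ and $R$.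

**Writing the class as a product.** The purpose is to compute $\varphi$ of this edge loop. Choose a maximal tree in the 1-skeleton of $\Sigma$, a base vertex $q_0$, and a lift $\widetilde q_0$. For each vertex $q$ let $\widetilde q^{\,0}$ be the endpoint of the lift starting at $\widetilde q_0$ of the tree path from $q_0$ to $q$. Each oriented edge $e$ defines $s_e\in\pi_1(M\setminus K_i,q_0)=G_i$: the tree path to the start of $e$, then $e$, then the tree path back. Write $\Phi(s_e)=u_eh_e$ with $u_e\in U$, $h_e\in\mathrm{Aff}^+(\mathbb R)$.

Let the edge loop project to $e_1\cdots e_k$, let $q_j$ be the initial vertex of $e_j$, let the loop start at $g\widetilde q_1^{\,0}$ with $g\in F$, and let $g_j\in F$ be the image of $s_{e_1}\cdots s_{e_{j-1}}$. The tree path to $q_1$ followed by $e_1\cdots e_{j-1}$ is homotopic to $s_{e_1}\cdots s_{e_{j-1}}$ followed by the tree path to $q_j$; its lift from $\widetilde q_0$ passes through $\widetilde q_1^{\,0}$ and ends at $g_j\widetilde q_j^{\,0}$. Translating by $g$, the $j$-th vertex of the loop is $gg_j\widetilde q_j^{\,0}$. Therefore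
$$d(v_0,gg_jv_0)<R+\mu_3,\qquad\mu_3=\mu_2+\max_qd(v_0,\rho(\widetilde q^{\,0})),$$
with $\mu_3$ independent of $\gamma$ and $R$. The translate of the loop by $g^{-1}$ has class $s_{e_1}\cdots s_{e_k}\in P_i$. So the class of the loop is conjugate in $P_i$ to $\tilde g\,s_{e_1}\cdots s_{e_k}\,\tilde g^{-1}$, where $\tilde g\in G_i$ is a lift of $g$. Moving affine factors to the right,
$$u_{e_1}h_{e_1}\cdots u_{e_k}h_{e_k}=u_{e_1}\,(h_{e_1}\cdot u_{e_2})\,(h_{e_1}h_{e_2}\cdot u_{e_3})\cdots\,h_{e_1}\cdots h_{e_k},$$
where $h_{e_1}\cdots h_{e_{j-1}}$ is the affine image of $g_j$ and the last factor is $1$, because $s_{e_1}\cdots s_{e_k}\in P_i$. Conjugating by $\Phi(\tilde g)$, we find that $\varphi$ of the class is, up to conjugation in $U$,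
$$\prod_{j=1}^k(gg_j)\cdot u_{e_j},$$
where $F$ acts on $U$ through its affine image.

**The two bounds.** By (2), scaling, and (5),
$$\operatorname{gap}(\gamma)\ge\min_j\lambda(gg_j)\operatorname{gap}(u_{e_j})\ge2^{-C_0(R+\mu_3)/p}\,\min\bigl(1,\min_e\operatorname{gap}(u_e)\bigr),$$
which is (A). For fixed $R$ only finitely many elements $gg_j$ and edges $e$ occur. So the product lies in $U_\Omega$ for a finite $\Omega\subset\mathbb R$ depending only on $R$ (and $l,i$), and its gap is $\infty$ or at most $\Delta_R=\operatorname{diam}\Omega$. This is (B). $\square$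

**Small loops become trivial.** The purpose is to run the doubling. Let $l_0=i+1$ and $l_{k+1}=\sigma(l_k)$. Iterating (7) and using Lemma 6(A) for $l_0$,
$$\operatorname{gap}_{l_k}(r)\ \ge\ 2^k\operatorname{gap}_{l_0}(r+2\mu k)\ \ge\ C\,2^{-C_0r/p}\,2^{k(1-2\mu C_0/p)}\xrightarrow[k\to\infty]{}\infty,\tag{8}$$
because $p>2\mu C_0$. But loops in $Y_{l_k}(r)\subset Y_{l_0}(r)$ have gap $\le\Delta_r$ or $=\infty$, by Lemma 6(B) for $l_0$. So for $r=3+2\mu$ there is $m=l_k$ such that every loop in $Y_m(r)$ has gap $\infty$, that is, is killed by $\varphi$. By (4) the same holds at every vertex: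
$$\text{for every vertex }v,\text{ every loop in }Y_m(v,3+2\mu)\text{ is killed by }\varphi.\tag{9}$$

## 13. From small loops to all loops, and the contradiction

Let $m'=\sigma(m)$ and let $\gamma$ be any loop in $Y_{m'}$. We claim $\varphi(\gamma)=1$. Work in the fundamental groupoid of $Y_i$ modulo $\ker\varphi$: two paths with the same endpoints are identified if the loop they form is killed by $\varphi$.

**Cutting $\gamma$ into small pieces.** The purpose is to write $\gamma$ by small loops and short standard paths. Every point of $T$ is within $\frac12$ of a vertex, so the sets $V(v,1)$ cover $\widetilde M$. Hence $\gamma$ is a cyclic concatenation of arcs $\gamma_1,\dots,\gamma_k$ with $\gamma_j\subset Y_{m'}(v_j,1)$. Let $x_j\in Y_{m'}(v_j,1)\cap Y_{m'}(v_{j+1},1)$ be the common endpoint of $\gamma_j,\gamma_{j+1}$ (indices mod $k$). Then $d(v_j,v_{j+1})<2$, so $v_j,v_{j+1}$ are equal or adjacent.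

For every vertex $v$ with $Y_{m'}(v,1)\ne\emptyset$ fix $y_v\in Y_{m'}(v,1)$. By Lemma 5(3), with $r=1$, choose a path from $y_{v_j}$ to $x_j$ in $Y_m(v_j,1+2\mu)$ and one from $x_j$ to $y_{v_{j+1}}$ in $Y_m(v_{j+1},1+2\mu)$. Let $\eta_j\subset Y_m(v_j,2+2\mu)$ be their concatenation. Let $\omega_j$ be the loop
$$y_{v_j}\to x_{j-1}\xrightarrow{\ \gamma_j\ }x_j\to y_{v_j}$$
in $Y_m(v_j,1+2\mu)$ formed from $\gamma_j$ and the reverses of the chosen paths. In $\omega_1\eta_1\omega_2\eta_2\cdots\omega_k\eta_k$ all chosen paths cancel in pairs, so $\gamma$ is freely homotopic in $Y_m$ to this product.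

**Reducing to a walk in the tree.** The purpose is to show that the product is trivial. By (9) each $\omega_j$ is trivial mod $\ker\varphi$, and so is $\eta_j$ if $v_j=v_{j+1}$. Suppose $v,w$ are adjacent. Every $\eta_j$ from $y_v$ to $y_w$ lies in $Y_m(v,2+2\mu)$, and every $\eta_j$ from $y_w$ to $y_v$ lies in $Y_m(w,2+2\mu)\subset Y_m(v,3+2\mu)$. So any two of the paths $\eta_j^{\pm1}$ from $y_v$ to $y_w$ form a loop in $Y_m(v,3+2\mu)$, and by (9) they agree mod $\ker\varphi$. Hence mod $\ker\varphi$ the class of $\eta_j$ depends only on $(v_j,v_{j+1})$, and reversing the pair inverts it. Since $v_1,\dots,v_k,v_1$ is a closed walk in a tree, it reduces to a constant walk by cancelling stays and backtracks. So $\varphi(\gamma)=1$.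

**The contradiction.** By Lemma 2, $\pi_1(Y_{m'})=\ker(G_{m'}\to F)$ contains $a_i$, as $m'>i$. Its image in $\pi_1(Y_i)=P_i$ is a $G_i$-conjugate of $a_i$, and $\varphi$ of it is a conjugate of $1+e_{01}\ne1$ in $U\rtimes\mathrm{Aff}^+(\mathbb R)$. So some loop in $Y_{m'}$ is not killed by $\varphi$. This contradiction proves Theorem 1(b). $\blacksquare$

## 14. Finite exponent sets, and manifolds with boundary

*Proof of Theorem 2(i).* If $S$ is infinite, this is Theorem 1 for that sequence: the proof of (a) works for any exponents, and the proof of (b) used only that the $p_i$ are unbounded. If $S=\{p_1<\dots<p_k\}$ is finite, then $M_S=\operatorname{int}K_k$. Pushing in along a collar of $\partial K_k$ shows that the compact manifold $K_k$ is a $\mathcal Z$-compactification of $M_S$, and $K_k\times I$ is one of $M_S\times I$.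

*Proof of Theorem 2(ii).* Let $B\subset\operatorname{int}K_0\subset M$ be a collared $n$-ball and $M_0=M\setminus\operatorname{int}B$. Its boundary $\partial B$ is compact and non-empty.

**$M_0$ is not $\mathcal Z$-compactifiable.** The idea is to fill the ball back in. Suppose $\widehat M_0$ were a $\mathcal Z$-compactification with homotopy $H$. The compact sets $\partial B$ and $\widehat M_0\setminus M_0$ are disjoint. Choose a continuous $u:\widehat M_0\to[0,1]$ that is $0$ near $\partial B$ and positive on $\widehat M_0\setminus M_0$, and put $H'(x,t)=H(x,t\,u(x))$. Then $H'_0=\mathrm{id}$. For $t>0$: where $u(x)>0$, $H'(x,t)\in M_0$; where $u(x)=0$, $x\in M_0$ and $H'(x,t)=x$. So $H'$ is again a homotopy as required, and it is fixed near $\partial B$. Extended by the identity on $B$, it makes $\widehat M_0\cup_{\partial B}B$ a $\mathcal Z$-compactification of $M_0\cup_{\partial B}B=M$, contradicting Theorem 1(b).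

**$M_0\times[0,1]$ is $\mathcal Z$-compactifiable, hence so is $M_0\times Q$.** Repeat the proof of Theorem 1(a) with $K_l\setminus\operatorname{int}B$ in place of $K_l$. The layers $W_l$ and the sets $A_l$ are unchanged, that proof used only the product structures of Lemma 3 on the $W_l\times I$, and the sets $(K_l\setminus(A_l\cup\operatorname{int}B))\times I$ are open in $M_0\times I$ and cover it. $\blacksquare$
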